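
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{corollary}[theorem]{Corollary}
\newtheorem*{conjecture}{Conjecture}
\theoremstyle{definition}
\newtheorem{example}[theorem]{Example}

\title{Twisted conjugacy in $S$-arithmetic subgroups of Borel groups}


\begin{abstract}
A group has property $R_\infty$ if each of its automorphisms has infinitely many
twisted conjugacy classes. It has been conjectured that a finitely presented
$S$-arithmetic subgroup of a Borel subgroup of a split, connected, reductive,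
non-commutative group over a global field has $R_\infty$ unless it is virtually
polycyclic. We show that the upper triangular subgroup of
$\mathrm{SL}_2(\mathbb F_3[t,t^{-1},(1-t)^{-1}])$ is a counterexample. We prove the
conjecture over number fields, show that in positive characteristic it fails for
every root datum, every characteristic and every number $|S|\ge 3$ of places, and
give a condition on $(K,S)$ that is necessary for failure in general and, up to
commensurability, sufficient in semisimple rank one.
\end{abstract}

\section{Introduction}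

\subsection{The question}

Let $\Gamma$ be a group and $\varphi\in\mathrm{Aut}(\Gamma)$. Two elements
$x,y\in\Gamma$ are \emph{$\varphi$-twisted conjugate} if $y=g\,x\,\varphi(g)^{-1}$
for some $g\in\Gamma$. The classes are the orbits of an action of $\Gamma$ on itself;
their number $R(\varphi)\in\mathbb N\cup\{\infty\}$ is the \emph{Reidemeister number}
of $\varphi$. The group $\Gamma$ has \emph{property $R_\infty$} if $R(\varphi)=\infty$
for every $\varphi\in\mathrm{Aut}(\Gamma)$.

For $\varphi=\mathrm{id}$ the classes are the usual conjugacy classes. If $\Gamma$ is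
abelian, they are the cosets of the subgroup $\{g\varphi(g)^{-1}\}$; so
$R(\mathrm{id})=\infty$ for $\Gamma=\mathbb Z^r$, $r\ge1$, but $R(-\mathrm{id})=2^r$,
and $\mathbb Z^r$ does not have $R_\infty$. The simplest obstruction to
$R(\varphi)<\infty$ is a nonzero homomorphism $f:\Gamma\to\mathbb R$ with
$f\circ\varphi=f$: it is constant on twisted conjugacy classes and takes infinitely
many values.

We study this property for arithmetic groups of upper triangular type. Let $K$ be a
global field, $S$ a finite nonempty set of places of $K$ that contains all archimedean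
ones, and $\mathcal O_S$ the ring of elements of $K$ that are integral at all places
outside $S$. Let $\mathbf G$ be a split, connected, reductive, non-commutative linear
algebraic group over $K$, and $\mathbf B$ a Borel subgroup defined over $K$ that contains a
split maximal torus. A subgroup of $\mathbf B(K)$ is \emph{$S$-arithmetic} if it is
commensurable with $\mathbf B(\mathcal O_S)$, where $\mathcal O_S$-points are taken in a
Chevalley model over $\mathbb Z$ (Section \ref{sec:borel}). The following is posed in
\cite{OWR}.

\begin{conjecture}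
Let $\Gamma\le\mathbf B$ be an $S$-arithmetic subgroup of a Borel subgroup of a split,
connected, reductive, non-commutative linear algebraic group $\mathbf G$ defined over a
global field. If $\Gamma$ is finitely presented and not virtually polycyclic, then it
has $R_\infty$.
\end{conjecture}

The second hypothesis cannot be dropped: the upper triangular subgroup of
$\mathrm{SL}_2(\mathbb Z)$ is $\{\pm1\}\times\mathbb Z$, and conjugation by
$\mathrm{diag}(-1,1)$ inverts the factor $\mathbb Z$ and fixes $\{\pm1\}$, so it has
Reidemeister number $4$.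

\subsection{Two groups of affine maps}\label{sec:two}

Two small groups show what speaks for the conjecture and what goes wrong. Both consist
of affine maps $z\mapsto uz+a$ and have finite index in $\mathbf B(\mathcal O_S)$ for
the Borel subgroup $\mathbf B$ of $\mathrm{PGL}_2$ and a suitable $\mathcal O_S$.

\smallskip
\emph{Characteristic $0$.} Let $\Gamma=\mathbb Z[\frac12]\rtimes\langle2\rangle$, the
maps $z\mapsto2^iz+a$. The commutator of $z\mapsto2z$ and $z\mapsto z+a$ is
$z\mapsto z+a$, so $\Gamma'=[\Gamma,\Gamma]$ is $A=\mathbb Z[\frac12]$. Let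
$\varphi\in\mathrm{Aut}(\Gamma)$. It restricts to an additive bijection of $A$, which
commutes with multiplication by $2$. If $\gamma\in\Gamma$ acts on $A$ by conjugation as
multiplication by $2^i$, then $\varphi(\gamma)$ acts as
$\varphi|_A\circ2^i\circ\varphi|_A^{-1}=2^i$. So $f(\gamma)=i$ is a $\varphi$-invariant
homomorphism, and $\Gamma$ has $R_\infty$.

\smallskip
\emph{Characteristic $p$.} Let $p\ge5$ be a prime and
$\Gamma=\mathbb F_p[t,t^{-1}]\rtimes\langle t\rangle$. Now the analogue of the
exponent $i$ can change its sign. Let $\sigma$ be the ring automorphism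
$t\mapsto t^{-1}$, choose $c\in\mathbb F_p^\times$ with $c^2\ne1$ (say $c=2$), and put
$\varphi(z,t^i)=(c\,\sigma(z),t^{-i})$. This is an automorphism because
$c\,\sigma(t^iz)=t^{-i}c\,\sigma(z)$. Let us compute $R(\varphi)$. Twisted conjugation
of $(x,t^i)$ by $z\in\mathbb F_p[t,t^{-1}]$ replaces $x$ by $x+z-\tau(z)$, where
$\tau(z)=t^ic\,\sigma(z)$. The map $\tau$ looks complicated, but its square is a
scalar:
\[
\tau^2(z)=t^ic\,\sigma\bigl(t^ic\,\sigma(z)\bigr)=c^2z .
\]
So $(1-\tau)(1+\tau)=1-c^2$ is invertible, $1-\tau$ is bijective, and every element is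
twisted conjugate to some $t^i$. Twisted conjugation by $t^k$ takes $t^i$ to $t^{i+2k}$,
and $i$ modulo $2$ is an invariant. Hence $R(\varphi)=2$.

Here $S=\{0,\infty\}$ and $\sigma$ interchanges the two places. Three things made the
example work: $\sigma$ permutes $S$ transitively, so that the \emph{norm}
$u\,\sigma(u)$ of the unit $u=t^i$ is a constant; by the same transitivity $\sigma$
has no nonzero fixed vector on the units modulo torsion; and there is a scalar $c$ with
norm $c^2\neq1$ to twist by. This $\Gamma$ does not contradict the conjecture, since in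
positive characteristic finite presentability requires $|S|\ge3$
(Proposition \ref{prop:fp}). But nothing in the mechanism is tied to two
places.

\subsection{Results}

\begin{theorem}\label{thm:counter}
Let $\Gamma$ be the group of upper triangular matrices in
$\mathrm{SL}_2(\mathbb F_3[t,t^{-1},(1-t)^{-1}])$. Then $\Gamma$ is finitely presented,
is not virtually polycyclic, and has an automorphism with Reidemeister number $6$. In
particular the conjecture is false.
\end{theorem}

\begin{theorem}\label{thm:number}
Let $K$ be a number field. Every $S$-arithmetic subgroup $\Gamma$ of $\mathbf B$ that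
is not virtually polycyclic has $R_\infty$, whether or not it is finitely presented.
Moreover there is a single nonzero homomorphism $\Gamma\to\mathbb R$ that is invariant
under all of $\mathrm{Aut}(\Gamma)$.
\end{theorem}

\begin{theorem}\label{thm:charp}
Let $p$ be a prime, $n\ge3$, and let $\mathbf G$ be any split connected reductive
non-commutative group over $\mathbb F_p$, with Borel subgroup $\mathbf B$ over
$\mathbb F_p$. There are $k\ge1$ and a set $S$ of $n$ places of
$K=\mathbb F_{p^{nk}}(t)$ such that $\mathbf B$, considered over $K$, has an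
$S$-arithmetic subgroup that is finitely presented, not virtually polycyclic, and does
not have $R_\infty$.
\end{theorem}

For a fixed function field $K$ and a fixed $S$, whether the conjecture fails is tied
to the following condition. An automorphism $\sigma$ of a field acts on its places by
$w\mapsto w\circ\sigma^{-1}$.
\begin{quote}
$(\star)$ There are a subfield $K_0\subset K$ with $[K:K_0]<\infty$ and
$\sigma\in\mathrm{Aut}(K_0)$ such that
\begin{enumerate}
\item[(1)] every place of $K_0$ below a place of $S$ has exactly one extension to $K$;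
\item[(2)] $\sigma$ permutes the set $S_0$ of places of $K_0$ below $S$, and
$\langle\sigma\rangle$ is transitive on $S_0$.
\end{enumerate}
\end{quote}

\begin{theorem}\label{thm:crit}
Let $K$ be a global function field and $|S|\ge2$.
\begin{enumerate}
\item[(a)] For every $\mathbf G$: if some $S$-arithmetic subgroup of $\mathbf B$ does
not have $R_\infty$, then $(\star)$ holds.
\item[(b)] If $\mathbf G$ has semisimple rank one \textup{(}e.g.\
$\mathrm{SL}_2,\mathrm{PGL}_2,\mathrm{GL}_2$\textup{)} and $(\star)$ holds, then some
$S$-arithmetic subgroup of $\mathbf B$ does not have $R_\infty$.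
\end{enumerate}
\end{theorem}

So for semisimple rank one and $|S|\ge3$, condition $(\star)$ characterizes exactly the
commensurability classes that contain counterexamples. We do not claim the converse of
(a) in higher rank. If $S$ consists of sufficiently many degree-one places,
$(\star)$ simplifies to a condition on $\mathrm{Aut}(K)$
(Corollary \ref{cor:genus}), which is easy to test on examples.

Transitivity enters for the following reason. A sum of normalized valuations over a
$\langle\sigma\rangle$-orbit of places is $\sigma$-invariant on units, and this is the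
source of invariant homomorphisms $\Gamma\to\mathbb R$. If the orbit is all of $S_0$,
the places in $S_0$ have equal degrees, so this sum vanishes by the product formula,
and the obstruction disappears.

Section \ref{sec:prelim} collects the tools. Sections \ref{sec:counter},
\ref{sec:number} and \ref{sec:charp} prove Theorems \ref{thm:counter},
\ref{thm:number} and \ref{thm:charp}. Theorem \ref{thm:crit} is proved in Sections
\ref{sec:nec} and \ref{sec:suff}, and Section \ref{sec:genus} contains the corollary
and examples.

\section{Preliminaries}\label{sec:prelim}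

We write $[g,h]=ghg^{-1}h^{-1}$ and $\Gamma'=[\Gamma,\Gamma]$.

\subsection{Counting twisted classes}

\begin{lemma}\label{lem:twist}
Let $\varphi\in\mathrm{Aut}(\Gamma)$.
\begin{enumerate}
\item[(a)] If there is a nonzero homomorphism $f:\Gamma\to\mathbb R$ with
$f\circ\varphi=f$, then $R(\varphi)=\infty$.
\item[(b)] Let $\Gamma=N\rtimes Q$ with $Q$ abelian, $\varphi(N)=N$ and $\varphi(Q)=Q$.
For $w\in Q$ let $\varphi_w$ be the automorphism $z\mapsto w\varphi(z)w^{-1}$ of $N$. If
$\{z\varphi_w(z)^{-1}:z\in N\}=N$ for all $w\in Q$, then
\[
R(\varphi)=\bigl|Q/\{g\varphi(g)^{-1}:g\in Q\}\bigr| .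
\]
\end{enumerate}
\end{lemma}

\begin{proof}
(a) We have $f(gx\varphi(g)^{-1})=f(g)+f(x)-f(g)=f(x)$, and $f(\Gamma)$ is infinite.

(b) For $x,z\in N$ and $w\in Q$,
\[
z(xw)\varphi(z)^{-1}=zx\,\bigl(w\varphi(z)^{-1}w^{-1}\bigr)w
=\bigl(zx\varphi_w(z)^{-1}\bigr)w .
\]
By hypothesis the $\varphi_w$-twisted class of $1$ is all of $N$, so $xw$ is twisted
conjugate to $w$. Hence every element of $\Gamma$ is twisted conjugate to an element of
$Q$. Elements of $Q$ in the same twisted class of $\varphi|_Q$ are twisted conjugate in
$\Gamma$; conversely, the projection $\Gamma\to\Gamma/N\cong Q$ carries twisted classes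
of $\varphi$ into twisted classes of $\varphi|_Q$. As $Q$ is abelian, the latter are
the cosets of $\{g\varphi(g)^{-1}\}$.
\end{proof}

Two remarks on linear algebra make Lemma \ref{lem:twist}(b) usable. If $Q$ is a finitely
generated abelian group, then $Q/\{g\varphi(g)^{-1}\}$ is finite if and only if $1-\varphi$
is surjective, equivalently injective, on $Q\otimes\mathbb Q$, that is, if and only if
$\varphi$ has no nonzero fixed vector there. For $N$ we use the trick of Section
\ref{sec:two}.

\begin{lemma}\label{lem:tau}
Let $\tau$ be an endomorphism of an abelian group and $n\ge1$. If $1-\tau^n$ is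
bijective, so is $1-\tau$.
\end{lemma}

\begin{proof}
$1-\tau^n=(1-\tau)(1+\tau+\dots+\tau^{n-1})$, and the two factors commute.
\end{proof}

\subsection{Borel groups}\label{sec:borel}

Let $\mathbf T\subset\mathbf B$ be a split maximal torus with cocharacter group
$X_*(\mathbf T)$, $\mathbf U$ the unipotent radical of $\mathbf B$, $\Phi$ the root
system and $\Phi^+$ the set of positive roots; $\Phi^+\ne\emptyset$ as
$\mathbf G$ is not commutative. The coroot of $\alpha$ is written $\alpha^\vee$. The
split group $\mathbf G$ comes by base change from a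
Chevalley group scheme over $\mathbb Z$, so $\mathbf B$, $\mathbf U$, $\mathbf T$ and the
root homomorphisms $x_\alpha:\mathbf G_a\to\mathbf U_\alpha$ ($\alpha\in\Phi^+$) of a
Chevalley system make sense over every commutative ring $R$, and
\[
t\,x_\alpha(a)\,t^{-1}=x_\alpha(\alpha(t)a)\qquad(t\in\mathbf T(R),\ a\in R).
\]
Chevalley's commutator formula says that, for $\alpha\ne\beta$ in $\Phi^+$,
\begin{equation}\label{eq:chev}
[x_\alpha(a),x_\beta(b)]=\prod_{k,l\ge1,\ k\alpha+l\beta\in\Phi}
x_{k\alpha+l\beta}(C_{kl}\,a^kb^l)
\end{equation}
with factors in a fixed order and integers $C_{kl}$ that depend on $\alpha,\beta$ and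
the order; if $\alpha+\beta\in\Phi$, then $C_{11}=\pm(r+1)$, where $r$ is
the largest integer with $\alpha-r\beta\in\Phi$.

We order the roots. Fix a cocharacter $\lambda\in X_*(\mathbf T)$ such that the numbers
$\langle\alpha,\lambda\rangle$, $\alpha\in\Phi^+$, are positive and pairwise distinct (a
dominant regular $\lambda$ outside finitely many hyperplanes). Enumerate
$\Phi^+=\{\alpha_1,\dots,\alpha_N\}$ by increasing $m_i=\langle\alpha_i,\lambda\rangle$.
Every element of $\mathbf U(R)$ is uniquely $\prod_{i=1}^Nx_{\alpha_i}(a_i)$, factors in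
this order. Put $\mathbf U_i=\prod_{j\ge i}\mathbf U_{\alpha_j}$. As
$\langle k\alpha+l\beta,\lambda\rangle$ exceeds both $\langle\alpha,\lambda\rangle$ and
$\langle\beta,\lambda\rangle$ for $k,l\ge1$, formula \eqref{eq:chev} shows that
$\mathbf U_i$ is normal in $\mathbf B$ and that
$\mathbf U_i/\mathbf U_{i+1}\cong\mathbf G_a$ is central in $\mathbf U/\mathbf U_{i+1}$.
So $\mathbf B$ acts on $\mathbf U_i/\mathbf U_{i+1}$ by conjugation through the
character $\alpha_i$, where characters of $\mathbf T$ are extended to $\mathbf B$ via
$\mathbf B\to\mathbf B/\mathbf U\cong\mathbf T$.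

We have $\mathbf B(\mathcal O_S)=\mathbf U(\mathcal O_S)\rtimes\mathbf T(\mathcal O_S)$
and $\mathbf T(\mathcal O_S)=X_*(\mathbf T)\otimes\mathcal O_S^\times$, where
$\mu\otimes u$ corresponds to $\mu(u)$. We write $Z(\mathbf U)(K)$ for the group of
elements of $\mathbf U(K)$ that commute with all of $\mathbf U(\bar K)$.

By Dirichlet's unit theorem, $\mathcal O_S^\times$ is finitely generated of rank
$|S|-1$. If $K$ is a function field, then, with normalized valuations, the map
$u\mapsto(v(u))_{v\in S}$ has finite kernel (the nonzero constants) and identifies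
$\mathcal O_S^\times\otimes\mathbb Q$ with the degree-zero part
$\{(n_v):\sum\deg(v)n_v=0\}$ of $\mathbb Q^S$.

\begin{lemma}\label{lem:arith}
Assume that $\mathcal O_S^\times$ is infinite, and let $\Gamma\le\mathbf B(K)$ be
$S$-arithmetic.
\begin{enumerate}
\item[(i)] For each $\mu\in X_*(\mathbf T)$ there is a finite index subgroup of
$\mathcal O_S^\times$ all of whose elements $u$ satisfy $\mu(u)\in\Gamma$. For each root
$\alpha$, $\alpha(\Gamma)$ is a finite index subgroup of $\mathcal O_S^\times$.
\item[(ii)] $\Gamma'\subset\mathbf U(K)$. For each $\alpha\in\Phi^+$ there are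
$0\ne c\in\mathcal O_S$ and a finite index subgroup $I$ of $\mathcal O_S$ with
$x_\alpha(cI)\subset\Gamma'$. Moreover $\Gamma'$ is Zariski dense in $\mathbf U$, and
$Z(\Gamma')=\Gamma'\cap Z(\mathbf U)(K)$.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) The first claim holds because $\mu(\mathcal O_S^\times)\subset\mathbf B(\mathcal
O_S)$ and $\Gamma\cap\mathbf B(\mathcal O_S)$ has finite index in
$\mathbf B(\mathcal O_S)$. If $\gamma\in\Gamma$, some power $\gamma^k$, $k\ge1$, lies in
$\mathbf B(\mathcal O_S)$, so $\alpha(\gamma)^k\in\mathcal O_S^\times$ and therefore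
$\alpha(\gamma)\in\mathcal O_S^\times$. Since $\alpha(\alpha^\vee(u))=u^2$, the first
claim with $\mu=\alpha^\vee$ shows that $\alpha(\Gamma)$ contains the squares of a
finite index subgroup of the finitely generated group $\mathcal O_S^\times$, and these
have finite index.

(ii) $\mathbf B/\mathbf U$ is abelian, so $\Gamma'\subset\mathbf U(K)$. By (i) there is
$u\in\mathcal O_S^\times$ with $u^2\ne1$ and $t=\alpha^\vee(u)\in\Gamma$. Let $I$ be a
finite index subgroup of $\mathcal O_S$ with $x_\alpha(I)\subset\Gamma$. Then
$[t,x_\alpha(a)]=x_\alpha((u^2-1)a)$ for $a\in I$, so $c=u^2-1$ works. As $cI$ is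
infinite, the Zariski closure of $\Gamma'$ contains each one-dimensional group
$\mathbf U_\alpha$, and these generate $\mathbf U$. The centralizer of an element is
closed, so an element of $\Gamma'$ that commutes with $\Gamma'$ commutes with $\mathbf
U(\bar K)$. This gives $Z(\Gamma')\subset Z(\mathbf U)(K)$; the other inclusion is
clear.
\end{proof}

\subsection{Finite presentability in positive characteristic}

\begin{proposition}\label{prop:fp}
Let $K$ be a global function field. The $S$-arithmetic subgroups of $\mathbf B$ are
finitely presented if and only if $|S|\ge3$. None of them is virtually polycyclic.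
\end{proposition}

\begin{proof}
Finite presentability (type $F_2$) is unchanged under passage to and from finite index
subgroups and quotients by finite normal subgroups; so it depends only on $\mathbf B$
and $S$. For Chevalley (semisimple) groups, Bux \cite{Bux} proves that $\mathbf
B(\mathcal O_S)$ is of type $F_{|S|-1}$ but not of type $FP_{|S|}$. A finitely presented
group is of type $FP_2$, hence of type $FP_1$, so this gives the claim in that case.

In general let $\mathbf R$ be the central torus of $\mathbf G$ and $\mathbf G^{sc}$ the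
simply connected cover of its derived group, with Borel subgroup $\mathbf B^{sc}$ over
$\mathbf B$. The map $\mathbf R\times\mathbf B^{sc}\to\mathbf B$ is an isomorphism on
unipotent radicals and an isogeny of split tori. On $\mathcal O_S$-points of the tori,
this isogeny is obtained by tensoring the inclusion of a finite index sublattice of
$X_*(\mathbf T)$ with the finitely generated group $\mathcal O_S^\times$. Hence
$\mathbf R(\mathcal O_S)\times\mathbf B^{sc}(\mathcal O_S)\to\mathbf B(\mathcal O_S)$
has finite kernel and image of finite index. Since $\mathbf R(\mathcal O_S)$ is finitely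
generated abelian and a retract of a finitely presented group is finitely presented,
$\mathbf B(\mathcal O_S)$ is finitely presented if and only if $\mathbf
B^{sc}(\mathcal O_S)$ is.

Finally, an $S$-arithmetic group contains $x_\alpha(I)$ with $I$ of finite index in
$\mathcal O_S$. This is an infinite elementary abelian $p$-group, $p$ being the
characteristic of $K$. It is not finitely
generated, whereas all subgroups of virtually polycyclic groups are finitely generated.
\end{proof}

\section{The counterexample}\label{sec:counter}

By Proposition \ref{prop:fp} we need at least three places. The places $0,1,\infty$ of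
$\mathbb F_3(t)$ are permuted cyclically by $t\mapsto\frac1{1-t}$. An odd
number of places has a bonus: the scalar $-1$ has norm $(-1)^3=-1\ne1$, so we can twist
by it already in characteristic $3$. We also prove finite presentability
directly, so that the proof does not depend on \cite{Bux}.

Let $\mathcal O=\mathbb F_3[t,t^{-1},(1-t)^{-1}]$. This is $\mathcal O_S$ for
$K=\mathbb F_3(t)$ and $S=\{0,1,\infty\}$, and
$\mathcal O^\times=\{\pm t^i(1-t)^j\}\cong\mathbb Z/2\times\mathbb Z^2$. Our group is
\[
\Gamma=\Bigl\{\begin{pmatrix}u&x\\0&u^{-1}\end{pmatrix}:u\in\mathcal O^\times,\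
x\in\mathcal O\Bigr\}.
\]

\begin{proof}[Proof of Theorem \ref{thm:counter}]
\emph{Not virtually polycyclic.} $\Gamma$ contains the infinite elementary abelian
$3$-group $\mathcal O$, which is not finitely generated.

\smallskip
\emph{Finitely presented.} We first show that $P=\mathcal O\rtimes\langle t,1-t\rangle$
is isomorphic to
\[
\widehat P=\langle a,x,y\mid a^3,\ [x,y],\ [a,xax^{-1}],\
yay^{-1}=a\,(xax^{-1})^{-1}\rangle .
\]
In $\widehat P$ put $a_i=x^iax^{-i}$ for $i\in\mathbb Z$. As $x$ and $y$ commute, the
last relation gives $ya_iy^{-1}=a_ia_{i+1}^{-1}$. The point is that all $a_i$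
commute, although only $[a_0,a_1]=1$ is imposed. Suppose $[a_i,a_{i+j}]=1$ for all $i$
and all $0\le j\le n$, where $n\ge1$; for $n=1$ this holds by the third relation,
conjugated by powers of $x$. Conjugating $[a_0,a_n]=1$ by $y$, we see that
$a_0a_1^{-1}$ commutes with $a_na_{n+1}^{-1}$. Both $a_0$ and $a_1$ commute with $a_n$,
so $a_0a_1^{-1}$ commutes with $a_{n+1}$. Also $a_1$ commutes with $a_{n+1}$. Hence
$a_0$ commutes with $a_{n+1}$, and conjugation by powers of $x$ completes the
induction.

So $A_0=\langle a_i:i\in\mathbb Z\rangle$ is abelian of exponent $3$, with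
$xA_0x^{-1}=A_0$ and $yA_0y^{-1}\subseteq A_0$. The union
$A=\bigcup_{k\ge0}y^{-k}A_0y^k$ is therefore ascending; it is abelian of exponent $3$
and stable under conjugation by $x^{\pm1},y^{\pm1}$, so it is the normal closure of
$a$. With $X$ and $Y$ acting as conjugation by $x$ and $y$, $A$ is an
$\mathbb F_3[X^{\pm1},Y^{\pm1}]$-module generated by $a$, and the last relation reads
$(Y-1+X)a=0$. So $A$ is a quotient of
\[
\mathbb F_3[X^{\pm1},Y^{\pm1}]/(Y-1+X)\cong\mathcal O,\qquad X\mapsto t,\ Y\mapsto1-t .
\]
The assignment $a\mapsto1\in\mathcal O$, $x\mapsto t$, $y\mapsto1-t$ respects the relations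
and defines an epimorphism $\widehat P\to P$, which maps $A$ to $\mathcal O$. The
composite $\mathcal O\to A\to\mathcal O$ is a module homomorphism with $1\mapsto1$,
hence the identity. So the surjection $\mathcal O\to A$ is injective, and $A\to\mathcal O$
is an isomorphism. Moreover
$\widehat P/A=\langle x,y\mid[x,y]\rangle\cong\mathbb Z^2$ maps isomorphically to
$\langle t,1-t\rangle$. Hence $\widehat P\cong P$.

Now $P$ has index $2$ in $\mathcal O\rtimes\mathcal O^\times$. The map
\[
\begin{pmatrix}u&x\\0&u^{-1}\end{pmatrix}\mapsto(ux,u^2)\in\mathcal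
O\rtimes\mathcal O^\times
\]
is a homomorphism: a product of two matrices has entries $uu'$ and $ux'+xu'^{-1}$, and
$uu'(ux'+xu'^{-1})=ux+u^2\cdot u'x'$. Its kernel is $\{\pm1\}$ and its image
$\mathcal O\rtimes(\mathcal O^\times)^2$ has finite index. So $\Gamma/\{\pm1\}$ is
finitely presented, and so is its extension $\Gamma$ by a finite group.

\smallskip
\emph{The automorphism.} Let $\sigma\in\mathrm{Aut}(K)$ be given by
$\sigma(t)=\frac1{1-t}$. Then
\[
\sigma(1-t)=\frac{-t}{1-t},\qquad\sigma^2(t)=\frac{1-t}{-t},\qquad
\sigma^2(1-t)=\frac1t,\qquad\sigma^3=1,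
\]
so $\sigma(\mathcal O)=\mathcal O$. Let $N(u)=u\,\sigma(u)\,\sigma^2(u)$. The formulas
give
\[
N(t)=t\cdot\frac1{1-t}\cdot\frac{1-t}{-t}=-1,\qquad
N(1-t)=(1-t)\cdot\frac{-t}{1-t}\cdot\frac1t=-1,\qquad N(-1)=-1,
\]
hence
\begin{equation}\label{eq:norm}
N(u)^2=1\quad\text{for all }u\in\mathcal O^\times .
\end{equation}
Define
\[
\varphi\begin{pmatrix}u&x\\0&u^{-1}\end{pmatrix}
=\begin{pmatrix}\sigma(u)&-\sigma(x)\\0&\sigma(u)^{-1}\end{pmatrix}.
\]
This is entrywise $\sigma$ followed by conjugation by $\mathrm{diag}(-1,1)$, so it is an
automorphism of $\Gamma$. It preserves the unipotent subgroup, which we identify with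
$\mathcal O$, and the diagonal subgroup $Q\cong\mathcal O^\times$. For
$w\in\mathcal O^\times$ the map $\varphi_w$ of Lemma \ref{lem:twist}(b) is
$z\mapsto-w^2\sigma(z)$. By \eqref{eq:norm},
\[
\varphi_w^3=(-1)^3N(w)^2\sigma^3=-1,\qquad 1-\varphi_w^3=2,
\]
and $2$ is invertible in $\mathbb F_3$. By Lemma \ref{lem:tau}, $1-\varphi_w$ is
bijective on $\mathcal O$, and Lemma \ref{lem:twist}(b) gives
$R(\varphi)=|\mathcal O^\times/\{u\sigma(u)^{-1}\}|$. The subgroup
$\{u\sigma(u)^{-1}\}$ is generated by
\[
\frac t{\sigma(t)}=t(1-t),\qquad\frac{1-t}{\sigma(1-t)}=-\frac{(1-t)^2}t ,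
\]
since $-1$ contributes $1$. With $y=1-t$, in the quotient $t=y^{-1}$ and $-y^3=1$. So
the quotient is the abelian group $\langle-1,y\mid(-1)^2=1,\ y^3=-1\rangle$, cyclic of
order $6$, and $R(\varphi)=6$.
\end{proof}

\section{Number fields}\label{sec:number}

In Section \ref{sec:two}, the group $\mathbb Z[\frac12]\rtimes\langle2\rangle$ had
$R_\infty$ because automorphisms preserve the multiplier of the action on $\Gamma'$. In
general $\Gamma'$ is not abelian, and the additive maps that an automorphism induces on
torsion-free abelian sections extend to $\mathbb Q$-linear maps that need not be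
$K$-linear. Accordingly we replace $\Gamma'$ by its center and
the multiplier by a determinant over $\mathbb Q$.

\begin{proof}[Proof of Theorem \ref{thm:number}]
If $S$ contained only archimedean places, then $\mathbf B(\mathcal O_S)$ would be an
iterated extension of finitely generated abelian groups (copies of the ring of
integers $\mathcal O_K$, and $\mathbf T(\mathcal O_K)$), hence polycyclic, and $\Gamma$
would be virtually polycyclic. So $S$ contains a finite place, with prime ideal
$\mathfrak p$ of $\mathcal O_K$. As a power of $\mathfrak p$ is principal, there is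
$u\in\mathcal O_S^\times$ with $u\mathcal O_K=\mathfrak p^h$, $h\ge1$. In particular
$\mathcal O_S^\times$ is infinite and Lemma \ref{lem:arith} applies.

Let $\mathfrak u=\mathrm{Lie}(\mathbf U)$ with center $\mathfrak z(\mathfrak u)$. In
characteristic $0$ the exponential map is a $\mathbf T$-equivariant isomorphism of
varieties $\mathfrak u\to\mathbf U$. The element $\exp X$ is central if and only if
$\exp(\mathrm{ad}\,X)=1$ on $\mathfrak u$; as $\mathrm{ad}\,X$ is nilpotent, this means
$\mathrm{ad}\,X=0$. So $\exp$ restricts to a $\mathbf T$-equivariant bijection from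
$\mathfrak z(\mathfrak u)$ onto $Z(\mathbf U)$, a group isomorphism since the elements
involved commute. The center of the nilpotent Lie algebra $\mathfrak u\ne0$ is nonzero
and $\mathbf T$-stable, so $\mathfrak z(\mathfrak u)=\bigoplus_{\alpha\in M}\mathfrak
g_\alpha$ with $\emptyset\ne M\subset\Phi^+$. Thus
\[
W:=Z(\mathbf U)(K)\cong\bigoplus_{\alpha\in M}K
\]
is a finite-dimensional $\mathbb Q$-vector space. An element $\gamma\in\mathbf B(K)$ acts on
it by conjugation as multiplication by $\alpha(\gamma)$ on the $\alpha$-summand,
because $\mathbf U$ acts trivially.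

Let $A=Z(\Gamma')$, a characteristic subgroup of $\Gamma$. By Lemma
\ref{lem:arith}(ii), $A=\Gamma'\cap W$, and $A$ contains $x_\alpha(cI)$ for each
$\alpha\in M$, with $c\ne0$ and $I$ of finite index in $\mathcal O_S$ (both depending
on $\alpha$). Since $cI$ spans $K$ over $\mathbb Q$, $A$ spans $W$, and
$A\otimes\mathbb Q=W$. Let $\varphi\in\mathrm{Aut}(\Gamma)$. Then $\varphi|_A$ extends
to $\varphi_*\in\mathrm{GL}_{\mathbb Q}(W)$. From
$\varphi(\gamma)\varphi(a)\varphi(\gamma)^{-1}=\varphi(\gamma a\gamma^{-1})$ we see that
$\varphi(\gamma)$ acts on $W$ as $\varphi_*\circ\gamma\circ\varphi_*^{-1}$. Hence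
\[
D(\gamma):=\det\nolimits_{\mathbb Q}(\gamma\,|\,W)=N_{K/\mathbb Q}(\chi(\gamma)),
\qquad\chi=\sum_{\alpha\in M}\alpha ,
\]
satisfies $D\circ\varphi=D$, and $f=\log|D|:\Gamma\to\mathbb R$ is a homomorphism
invariant under $\mathrm{Aut}(\Gamma)$.

It is nonzero: with $\lambda$ as in Section \ref{sec:borel},
$m=\langle\chi,\lambda\rangle>0$. By Lemma \ref{lem:arith}(i) there is $k\ge1$ with
$\lambda(u^k)\in\Gamma$, and
$|D(\lambda(u^k))|=|N_{K/\mathbb Q}(u)|^{km}=|\mathcal O_K/\mathfrak p|^{hkm}\ne1$. Now
apply Lemma \ref{lem:twist}(a).
\end{proof}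

This argument breaks down in characteristic $p$: there $\Gamma'$ has exponent a power
of $p$, and characteristic sections such as $\{x\in Z(\Gamma'):x^p=1\}$ are
infinite-dimensional over $\mathbb F_p$ when $|S|\ge2$, so there is no determinant to
preserve.

\section{All root data in characteristic \texorpdfstring{$p$}{p}}\label{sec:charp}

The following lemma isolates what transitivity of $\sigma$ on the places gives.

\begin{lemma}\label{lem:norm}
Let $K_0$ be a global function field with constant field $F$, let $S_0$ be a finite
nonempty set of places of $K_0$, and let $\mathcal O_0$ be the ring of $S_0$-integers.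
Let $\sigma\in\mathrm{Aut}(K_0)$ permute $S_0$, with $\langle\sigma\rangle$ transitive on
$S_0$, and suppose $\sigma^n=1$, $n\ge1$. For $u\in\mathcal O_0^\times$ put
$N(u)=\prod_{i=0}^{n-1}\sigma^i(u)$.
\begin{enumerate}
\item[(i)] $N(u)$ is a $\sigma$-fixed element of $F^\times$ for every
$u\in\mathcal O_0^\times$.
\item[(ii)] Let $X$ be a finitely generated free abelian group, let $\sigma$ act on
$X\otimes\mathcal O_0^\times$ through the second factor, and let $T_1$ be a
$\sigma$-stable subgroup of finite index. Then $T_1/\{s\sigma(s)^{-1}:s\in T_1\}$ is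
finite.
\end{enumerate}
\end{lemma}

\begin{proof}
An automorphism carries a place to one with an isomorphic residue field. So
all places in $S_0$ have the same degree $\delta$. A $\sigma$-invariant vector in
$\mathbb Q^{S_0}$ is $c\cdot(1,\dots,1)$; its degree is $c\,\delta|S_0|$, which vanishes
only for $c=0$.

(i) As $\sigma^n=1$, $N(u)$ is fixed by $\sigma$. Its divisor is supported on $S_0$,
$\sigma$-invariant and of degree $0$, hence $0$. So $N(u)$ is constant.

(ii) $\mathcal O_0^\times\otimes\mathbb Q$ embeds $\sigma$-equivariantly into the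
degree-zero part of $\mathbb Q^{S_0}$, so it has no nonzero $\sigma$-fixed vector.
Neither has $T_1\otimes\mathbb Q=X\otimes(\mathcal O_0^\times\otimes\mathbb Q)$, and
$T_1$ is finitely generated.
\end{proof}

For a root datum of higher rank, we must show that the map
$z\mapsto z\varphi_w(z)^{-1}$ on the nilpotent group $\mathbf U(\mathcal O_S)$ is onto.
We do this one root at a time, along the filtration $(\mathbf U_i)$. For this the
twisting scalars on all positive roots must have norm $\ne1$ simultaneously, so we make
the constant field large compared with the heights of the roots.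

\begin{proof}[Proof of Theorem \ref{thm:charp}]
Let $\mathrm{ht}(\alpha)$ denote the height of $\alpha\in\Phi^+$, the sum of its
coefficients in the simple roots. Choose $k\ge1$ with
$p^k-1>2\max_{\alpha\in\Phi^+}\mathrm{ht}(\alpha)$, and put $q=p^{nk}$, $K=\mathbb
F_q(t)$. Let $\sigma\in\mathrm{Aut}(K)$ be $a\mapsto a^{p^k}$ on $\mathbb F_q$ and
$\sigma(t)=t$; then $\sigma^n=1$. Let $e$ generate $\mathbb F_q$ over
$\mathbb F_{p^k}$, and let $S$ be the set of the $n$ degree-one places $t=e^{p^{ki}}$,
$0\le i<n$. They are distinct, and $\sigma$ permutes them cyclically. By Lemma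
\ref{lem:norm}(i), applied with $K_0=K$ and $S_0=S$, we have
$N(u)\in\mathbb F_q^\sigma=\mathbb F_{p^k}$, so $N(u)\in\mathbb F_{p^k}^\times$, for all
$u\in\mathcal O_S^\times$. To get rid of these norms, put
\[
T_1=\{s^{p^k-1}:s\in\mathbf T(\mathcal O_S)\},\qquad
\Gamma=\mathbf U(\mathcal O_S)\rtimes T_1 .
\]
$\Gamma$ has finite index in $\mathbf B(\mathcal O_S)$, and for $w=s^{p^k-1}\in T_1$ and
every root $\alpha$ we have
\begin{equation}\label{eq:n1}
N(\alpha(w))=N(\alpha(s))^{p^k-1}=1 .
\end{equation}

The norm $\mathbb F_q^\times\to\mathbb F_{p^k}^\times$ is surjective, so there is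
$c\in\mathbb F_q^\times$ such that $N(c)$ generates $\mathbb F_{p^k}^\times$. Let
$2\rho^\vee\in X_*(\mathbf T)$ be the sum of the positive coroots; it satisfies
$\langle\alpha,2\rho^\vee\rangle=2\,\mathrm{ht}(\alpha)$. Put $d=2\rho^\vee(c)$, so
$\alpha(d)=c^{2\mathrm{ht}(\alpha)}$. Since $\mathbf G$ is defined over $\mathbb F_p$,
$\sigma$ acts on $\mathbf G(K)$, with $\sigma(x_\alpha(a))=x_\alpha(\sigma(a))$, and it
acts on $\mathbf T(K)=X_*(\mathbf T)\otimes K^\times$ through the second factor. Let
$\varphi$ be $\sigma$ followed by conjugation by $d$. It preserves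
$\mathbf U(\mathcal O_S)$ and $T_1$, and acts on $T_1$ as $\sigma$.

Let $w\in T_1$. On $\mathbf U_i(\mathcal O_S)/\mathbf U_{i+1}(\mathcal
O_S)\cong\mathcal O_S$ the automorphism $\varphi_w$ acts as
$\tau(a)=\alpha_i(w)\alpha_i(d)\sigma(a)$, and by \eqref{eq:n1} $\tau^n$ is
multiplication by
\[
N(\alpha_i(w))\,N(c)^{2\mathrm{ht}(\alpha_i)}=N(c)^{2\mathrm{ht}(\alpha_i)} .
\]
This constant is not $1$, because $N(c)$ has order
$p^k-1>2\,\mathrm{ht}(\alpha_i)>0$. So $1-\tau^n$ is multiplication by a nonzero
constant, and $1-\tau$ is bijective by Lemma \ref{lem:tau}.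

It follows by induction on $i$ that $\mathbf U(\mathcal O_S)/\mathbf U_{i+1}(\mathcal
O_S)$ is a single $\varphi_w$-twisted class; for $i=0$ this group is trivial. Let
$i\ge1$. Given $x$ in this group, by induction there
is $z$ such that $b=zx\varphi_w(z)^{-1}$ lies in the central subgroup
$\mathbf U_i(\mathcal O_S)/\mathbf U_{i+1}(\mathcal O_S)$. Twisted conjugation of $b$ by
an element $b'$ of this subgroup gives, additively, $b+(1-\tau)(b')$, and this is $0$
for a suitable $b'$. For $i=N$ we obtain
$\{z\varphi_w(z)^{-1}\}=\mathbf U(\mathcal O_S)$ for all $w\in T_1$. By Lemma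
\ref{lem:twist}(b) and Lemma \ref{lem:norm}(ii),
\[
R(\varphi)=\bigl|T_1/\{s\sigma(s)^{-1}:s\in T_1\}\bigr|<\infty .
\]
As $|S|=n\ge3$, Proposition \ref{prop:fp} shows that $\Gamma$ is finitely presented and
not virtually polycyclic.
\end{proof}

\section{The criterion: necessity}\label{sec:nec}

In this section $K$ is a global function field of characteristic $p$ and $|S|\ge2$, so
$\mathcal O_S^\times$ is infinite. To prove Theorem \ref{thm:crit}(a) we must extract,
from an abstract automorphism $\varphi$ of $\Gamma$ with $R(\varphi)<\infty$, a field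
automorphism. The field will be generated by the values $\alpha(\Gamma)$ of a suitable
root. To find suitable roots, we look at the $p$-torsion of $Z(\Gamma')$ as a module over
$\mathbb F_p[\Gamma/\Gamma']$: its associated primes are kernels of the ring
homomorphisms to $K$ given by roots, and $\varphi$ permutes them. The final step needs
these roots to be linearly independent.

\subsection{Fields generated by units}

\begin{lemma}\label{lem:units}
Let $H\le\mathcal O_S^\times$ have finite index and $L=\mathbb F_p(H)$. Then
$[K:L]<\infty$, and each place of $L$ below $S$ has exactly one extension to $K$. The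
set $S_L$ of places of $L$ below $S$ is the set of places of $L$ that do not vanish
identically on $H$. The valuations $v\in S$, as functionals on $H\otimes\mathbb Q$,
satisfy up to scaling exactly one linear relation, and all its coefficients are
positive.
\end{lemma}

\begin{proof}
The last claim is Dirichlet's theorem, as
$H\otimes\mathbb Q=\mathcal O_S^\times\otimes\mathbb Q$: the relation is
$\sum_{v\in S}\deg(v)\,v=0$. Since $|S|\ge2$, no single $v\in S$ vanishes on $H$. Also
$H$ has rank $|S|-1\ge1$, so $L$ contains a nonconstant element, and $[K:L]<\infty$.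

Let $w$ be the place of $L$ below $v\in S$. Then $w(H)\ne0$. Let $v_1$ be any place of
$K$ over $w$, with ramification index $e_1$. Then $v_1|_L=e_1w$, so $v_1(H)\ne0$, and
$v_1\in S$ because the elements of $H$ are $S$-units. Two places $v_1\ne v_2$ over $w$,
with ramification indices $e_1,e_2$,
would give the relation $e_2v_1-e_1v_2=0$ on $H$ with coefficients of opposite sign, a
contradiction. Finally, a place of $L$ not below $S$ has an extension to $K$
outside $S$, so it vanishes on $H$.
\end{proof}

\subsection{Leading roots of central elements}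

We call $\alpha_i$ the \emph{leading root} of
$1\ne x=\prod_{j\ge i}x_{\alpha_j}(a_j)\in\mathbf U(K)$ if $a_i\ne0$. A root $\alpha$ is
\emph{dominant} if $\langle\alpha,\delta^\vee\rangle\ge0$ for all simple roots $\delta$.
In small characteristic the center of $\mathbf U$ can be larger than the product of the
highest root groups. For instance, in type $C_2$ with simple roots $a$ (short) and
$b$ (long), the only commutator that involves $x_{a+b}$ comes from
$a+(a+b)=2a+b$. Here $(a+b)-a=b$ is a root and $b-a$ is not, so $C_{11}=\pm2$ by
\eqref{eq:chev}; in characteristic $2$ the short root group $\mathbf U_{a+b}$ is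
central. In this example the two central root groups belong to the dominant roots $2a+b$
and $a+b$. In general, leading roots of central elements are always dominant:

\begin{proposition}\label{prop:lead}
The leading root of every $1\ne x\in Z(\mathbf U)(K)$ is dominant, and the set of
dominant roots of $\Phi$ is linearly independent.
\end{proposition}

\begin{proof}
Let $\alpha=\alpha_i$ be the leading root of $x=\prod_{j\ge i}x_{\alpha_j}(a_j)$, and
put $m=m_i\ge1$. We first claim
\begin{equation}\label{eq:div}
p\mid r+1\quad\text{whenever }\beta\in\Phi^+,\ \alpha+\beta\in\Phi,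
\end{equation}
where $r$ is the largest integer with $\alpha-r\beta\in\Phi$.

The idea is to degenerate $x$ to its leading term by means of $\lambda$. For
$s\in\bar K^\times$ the element
\[
x^{(s)}=\lambda(s)\,x\,\lambda(s)^{-1}=\prod_{j\ge i}x_{\alpha_j}(s^{m_j}a_j)
\]
is again central in $\mathbf U(\bar K)$, so $[x^{(s)},x_\beta(1)]=1$. The coordinates of
this commutator are polynomials in $s$ that vanish on $\bar K^\times$, so the identity
holds over the polynomial ring $\bar K[s]$. Reduce it modulo $s^{m+1}$. As $m_j>m$ for
$j>i$, $x^{(s)}$ becomes $x_\alpha(s^ma_i)$. In \eqref{eq:chev} the terms with $k\ge2$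
become trivial because $km\ge m+1$, and we are left with
\[
\prod_{l\ge1,\ \alpha+l\beta\in\Phi}x_{\alpha+l\beta}(C_{1l}\,s^ma_i)=1
\quad\text{over }\bar K[s]/(s^{m+1}) .
\]
The factors commute, since $2m\ge m+1$, and belong to distinct roots. So all their
coordinates vanish. Thus $C_{11}a_i=0$, and $C_{11}=\pm(r+1)$ vanishes in $K$. This
proves \eqref{eq:div}.

Suppose $\alpha$ is not dominant, $\langle\alpha,\delta^\vee\rangle<0$ for a simple root
$\delta$. Then $\alpha+\delta\in\Phi$. Let $\alpha-r\delta,\dots,\alpha+s\delta$ be the
$\delta$-string through $\alpha$, so $r-s=\langle\alpha,\delta^\vee\rangle<0$ and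
$r+s\le3$. By \eqref{eq:div} with $\beta=\delta$ we have $p\mid r+1$, so $r\ge1$. This
leaves $r=1$, $s=2$, $p=2$. Strings with four roots occur only in type $G_2$. There,
with simple roots $a$ (short) and $b$ (long), the positive roots are
$a,\ b,\ a+b,\ 2a+b,\ 3a+b,\ 3a+2b$, and the only string of four positive roots in the
direction of a simple root is $b,\ a+b,\ 2a+b,\ 3a+b$. All roots of our string are
positive, since $\alpha$ is positive and not a multiple of $\delta$. So $\delta=a$ and
$\alpha=a+b$. Take $\beta=2a+b$. Then $\alpha+\beta=3a+2b\in\Phi$, while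
$\alpha-\beta=-a$ and $\alpha-2\beta=-(3a+b)$ are roots and
$\alpha-3\beta=-(5a+2b)$ is not. Now \eqref{eq:div} says $2\mid3$, a contradiction.
Hence $\alpha$ is dominant.

In an irreducible component of $\Phi$, the roots of a given length form one orbit of the
Weyl group, which contains exactly one dominant element, and there are at most two
lengths. Two dominant roots of different lengths are not proportional. So the dominant
roots in each component are linearly independent, and the components span independent
subspaces.
\end{proof}

\subsection{Proof of Theorem \ref{thm:crit}(a)}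

Let $\Gamma\le\mathbf B(K)$ be $S$-arithmetic and $\varphi\in\mathrm{Aut}(\Gamma)$ with
$R(\varphi)<\infty$.

\smallskip
\emph{Step 1: associated primes.} Let
\[
\Omega=\{x\in Z(\Gamma'):x^p=1\},
\]
a characteristic subgroup of $\Gamma$, contained in $Z(\mathbf U)(K)$ by Lemma
\ref{lem:arith}(ii). It is nontrivial: for the highest root $\theta$ of a component of
$\Phi$, $\mathbf U_\theta$ is central in $\mathbf U$ and has exponent $p$, and
$\Gamma'\cap\mathbf U_\theta(K)\ne1$ by Lemma \ref{lem:arith}(ii). Since $\Gamma'$ acts
trivially on $\Omega$ by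
conjugation, $\Omega$ is a module over the commutative ring
$\Lambda=\mathbb F_p[\Gamma/\Gamma']$. We write its zero element as $0$. Let
$\varphi_*$ be the automorphism of $\Lambda$ induced by $\varphi$. Then
\[
\varphi(rx)=\varphi_*(r)\varphi(x)\qquad(r\in\Lambda,\ x\in\Omega),
\]
so $\mathrm{Ann}(\varphi(x))=\varphi_*(\mathrm{Ann}(x))$. Let $\mathrm{Ass}(\Omega)$ be
the set of prime ideals of the form $\mathrm{Ann}(x)$, $x\in\Omega$; it is permuted by
$\varphi_*$.

For $\alpha\in\Phi^+$ let $P_\alpha$ be the kernel of the ring homomorphism
$\Lambda\to K$, $\gamma\mapsto\alpha(\gamma)$, a prime ideal. Put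
$\Omega_i=\Omega\cap\mathbf U_i(K)$. Then $\Omega_i/\Omega_{i+1}$ embeds into
$\mathbf U_i(K)/\mathbf U_{i+1}(K)\cong K$, where $\Gamma$ acts through $\alpha_i$. So
every nonzero element of $\Omega_i/\Omega_{i+1}$ has annihilator $P_{\alpha_i}$. For the
largest $i$ with $\Omega_i\ne0$ this shows $P_{\alpha_i}\in\mathrm{Ass}(\Omega)$, so
$\mathrm{Ass}(\Omega)\ne\emptyset$.

\emph{Claim: every $P\in\mathrm{Ass}(\Omega)$ equals $P_\alpha$ for the leading root
$\alpha$ of some nonzero element of $\Omega$.} Let $P=\mathrm{Ann}(x)$. As
$\Lambda x\cong\Lambda/P$ and $\Lambda/P$ is a domain, every nonzero $y\in\Lambda x$ has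
annihilator $P$. Choose such a $y$ whose leading root $\alpha_j$ has the largest
possible index. Since $y$ has nonzero image in $\Omega_j/\Omega_{j+1}$,
$P=\mathrm{Ann}(y)\subseteq P_{\alpha_j}$. Conversely, if $r\in P_{\alpha_j}$, then
$ry\in\Omega_{j+1}\cap\Lambda x$, so $ry=0$ by the choice of $y$, and $r\in P$.

So $\mathrm{Ass}(\Omega)$ is finite. For each $P\in\mathrm{Ass}(\Omega)$ fix a root
$\alpha(P)$ as in the claim. Distinct $P$ have distinct $\alpha(P)$, since
$P=P_{\alpha(P)}$. By Proposition \ref{prop:lead} the roots $\alpha(P)$ are dominant and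
linearly independent.

\smallskip
\emph{Step 2: from $\varphi$ to field isomorphisms.} Let $P_0,\dots,P_{k-1}$ be a
$\varphi_*$-orbit in $\mathrm{Ass}(\Omega)$ with $\varphi_*(P_j)=P_{j+1}$, indices
modulo $k$, and put $\beta_j=\alpha(P_j)$. Since
$\Lambda/P_j\cong\mathbb F_p[\beta_j(\Gamma)]\subset K$, $\varphi_*$ induces ring
isomorphisms
\[
\sigma_j:\mathbb F_p[\beta_j(\Gamma)]\to\mathbb F_p[\beta_{j+1}(\Gamma)],\qquad
\sigma_j(\beta_j(\gamma))=\beta_{j+1}(\varphi(\gamma)),
\]
which extend to the fraction fields, $\sigma_j:K_j\to K_{j+1}$. By Lemma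
\ref{lem:arith}(i) we may apply Lemma \ref{lem:units} to $H=\beta_j(\Gamma)$ and
$L=K_j$. Let $S_j$ be the set of places of $K_j$ below $S$, that is, of places that do
not vanish on $\beta_j(\Gamma)$. As
$\sigma_j(\beta_j(\Gamma))=\beta_{j+1}(\Gamma)$, the map $w\mapsto w\circ\sigma_j^{-1}$
is a bijection $S_j\to S_{j+1}$. Hence
\[
\sigma=\sigma_{k-1}\cdots\sigma_0\in\mathrm{Aut}(K_0)
\]
permutes $S_0$. Also $[K:K_0]<\infty$, and (1) of $(\star)$ holds, by Lemma
\ref{lem:units}.

\smallskip
\emph{Step 3: transitivity.} Suppose $\langle\sigma\rangle$ is not transitive on $S_0$.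
Let $O_0\subsetneq S_0$ be an orbit and let $O_j\subset S_j$, $0\le j<k$, be its image
under $\sigma_{j-1}\cdots\sigma_0$; as $O_0$ is $\sigma$-stable, $\sigma_{k-1}$ carries
$O_{k-1}$ to $O_0$. With normalized valuations, put
\[
f(\gamma)=\sum_{j}\sum_{w\in O_j}w(\beta_j(\gamma)),\qquad f:\Gamma\to\mathbb R .
\]
Then
\[
f(\varphi(\gamma))=\sum_j\sum_{w\in O_{j+1}}w\bigl(\beta_{j+1}(\varphi(\gamma))\bigr)
=\sum_j\sum_{w\in O_{j+1}}(w\circ\sigma_j)(\beta_j(\gamma))=f(\gamma),
\]
because $w\mapsto w\circ\sigma_j$ is a bijection $O_{j+1}\to O_j$. We show that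
$f\ne0$; this contradicts $R(\varphi)<\infty$ by Lemma \ref{lem:twist}(a). The
difficulty is that the contributions of the different $j$ might cancel. But the $\beta_j$ are
linearly independent, so there is $\mu\in X_*(\mathbf T)$ with
$m=\langle\beta_0,\mu\rangle\ne0$ and $\langle\beta_j,\mu\rangle=0$ for $1\le j<k$. For
all $u$ in a finite index subgroup of $\mathcal O_S^\times$ we have $\mu(u)\in\Gamma$,
so $u^m=\beta_0(\mu(u))\in K_0$, and
\[
f(\mu(u))=\sum_{w\in O_0}w(u^m)=m\sum_v\frac{v(u)}{e_v},
\]
where $v$ runs over the places of $S$ above $O_0$ and $e_v$ is the ramification index of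
$v$ over $K_0$. Since $O_0$ is a nonempty proper subset of $S_0$, the coefficients of
this combination vanish for some, but not for all, $v\in S$. So it is not a multiple of
the unique relation of Lemma \ref{lem:units}, all of whose coefficients are nonzero, and
it does not vanish identically in $u$. Hence $f\neq0$. This contradiction shows that
$\langle\sigma\rangle$ is transitive on $S_0$, and $(\star)$ is proved. \qed

\section{The criterion: sufficiency in rank one}\label{sec:suff}

Given $(\star)$, we want to imitate Section \ref{sec:charp}. Condition (1) makes the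
units of $K_0$ and $K$ commensurable, so $\sigma$ acts on a finite index subgroup of
the torus. What may be missing is a scalar to twist by. The next example shows how to
find a substitute.

\begin{example}\label{ex:F2}
Let $K=\mathbb F_2(t)$, $S=\{0,1,\infty\}$ and
$\mathcal O=\mathbb F_2[t,t^{-1},(1-t)^{-1}]$. The automorphism $\sigma$ with
$\sigma(t)=\frac1{1-t}$ satisfies $\sigma^3=1$ and permutes $S$ transitively, but
$\mathbb F_2^\times=1$. Let $K_0=K^4$ be the field of fourth powers; $\sigma$
restricts to it. Put
$\mathcal O_0=\mathbb F_2[t^4,t^{-4},(1-t)^{-4}]$; then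
$\mathcal O=\bigoplus_{i=0}^3\mathcal O_0t^i$. We twist by a matrix over $\mathbb F_2$
instead of a scalar. Let $\omega$ be the $\mathcal O_0$-linear map of $\mathcal O$ with
$1\mapsto t\mapsto t^2\mapsto t^3\mapsto1+t$. It satisfies $\omega^4=\omega+1$, so
$\mathbb F_2[\omega]\cong\mathbb F_{16}$, and $\omega$ has order $15$ (indeed
$\omega^3\ne1$, and $\omega^5=\omega^2+\omega\ne1$). Let
$\psi\bigl(\sum b_it^i\bigr)=\omega\bigl(\sum\sigma(b_i)t^i\bigr)$ for
$b_i\in\mathcal O_0$. Then $\psi(ba)=\sigma(b)\psi(a)$ for $b\in\mathcal O_0$,
$a\in\mathcal O$. As the matrix of $\omega$ has entries in $\mathbb F_2$, $\omega$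
commutes with the action of $\sigma$ on the coefficients $b_i$, and $\psi^3=\omega^3$.

On the group of matrices $\begin{pmatrix}u&x\\0&u^{-1}\end{pmatrix}$ with
$u\in\mathcal O_0^\times$, $x\in\mathcal O$, which has finite index in the upper
triangular subgroup of $\mathrm{SL}_2(\mathcal O)$, we may define $\varphi$ by
$u\mapsto\sigma(u)$ on the diagonal subgroup and $x\mapsto\psi(x)$ on the unipotent
subgroup. Then $\varphi_w=w^2\psi$, and
$\varphi_w^3=N(w)^2\omega^3=\omega^3$, as $N(w)\in\mathbb F_2^\times=1$ by Lemma
\ref{lem:norm}(i). Since $1-\omega^3\ne0$ in $\mathbb F_{16}$, $1-\varphi_w$ is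
bijective by Lemma \ref{lem:tau}. By Lemma \ref{lem:twist}(b),
$R(\varphi)=|\mathcal O_0^\times/\{u\sigma(u)^{-1}\}|$. Fourth roots identify this with
$\langle t,1-t\rangle$ modulo $t(1-t)$ and $(1-t)^2/t$, which is cyclic of order $3$. So
$R(\varphi)=3$.
\end{example}

\begin{proof}[Proof of Theorem \ref{thm:crit}(b)]
Let $p$ be the characteristic of $K$, let $K_0$, $\sigma$, $S_0$ be as in $(\star)$, and
let $F$ be the constant field of $K_0$, a finite field.

\smallskip
\emph{$\sigma$ has finite order.} Some power $\sigma^a$, $a\ge1$, is trivial on $F$ and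
fixes a place $w\in S_0$. It permutes each finite set
$L(jw)=\{h\in K_0^\times:\mathrm{div}(h)+jw\ge0\}\cup\{0\}$. The ring $\bigcup_jL(jw)$
has fraction field $K_0$, and $K_0$ is finitely generated, so some $L(jw)$ generates
$K_0$ over $F$. A
power of $\sigma^a$ fixes this $L(jw)$ pointwise, hence is trivial. Let $n$ be the order
of $\sigma$.

\smallskip
\emph{Making room.} We may replace $K_0$ by $K_0^{p^l}$ for any $l\ge1$. Indeed
$K_0/K_0^{p^l}$ is purely inseparable, so places correspond bijectively and $(\star)$
remains true; $\sigma$ restricts to $K_0^{p^l}$ with the same order; and the constant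
field is $F^{p^l}=F$. This multiplies $[K:K_0]$ by $p^l$. So we may assume that
$m=[K:K_0]$ satisfies $p^m-1>n$.

\smallskip
\emph{The group.} Let $\mathcal O_0\subset K_0$ be the ring of $S_0$-integers. By (1)
the places of $K$ above $S_0$ are exactly those in $S$, and $|S_0|=|S|$. So
$\mathcal O_S$ is the integral closure of $\mathcal O_0$ in $K$, a finitely generated
$\mathcal O_0$-module, and $\mathcal O_0^\times$ has finite index in
$\mathcal O_S^\times$ because the ranks agree. Choose a $K_0$-basis
$e_1,\dots,e_m\in\mathcal O_S$ of $K$ and put $E=\bigoplus_i\mathcal O_0e_i$. The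
quotient $\mathcal O_S/E$ is a finitely generated torsion module over the Dedekind ring
$\mathcal O_0$, whose residue fields are finite; so it is finite. Identify
\[
E=\mathcal O_0\otimes_{\mathbb F_p}\mathbb F_{p^m}
\]
as $\mathcal O_0$-modules by matching the $e_i$ with an $\mathbb F_p$-basis of
$\mathbb F_{p^m}$. Let $\zeta$ generate $\mathbb F_{p^m}^\times$ and put
$\psi=\sigma\otimes\zeta$. This is an additive bijection of $E$ with
$\psi(ba)=\sigma(b)\psi(a)$ for $b\in\mathcal O_0$, $a\in E$.

Let $\alpha$ be the unique positive root and $q_0=|F|$. Put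
\[
T_1=\{s^{q_0-1}:s\in X_*(\mathbf T)\otimes\mathcal O_0^\times\},\qquad
\Gamma=x_\alpha(E)\rtimes T_1 .
\]
$T_1$ has finite index in $\mathbf T(\mathcal O_S)$, and
$\alpha(T_1)\subset\mathcal O_0^\times$ preserves $E$. So $\Gamma$ is a subgroup of finite
index in $\mathbf B(\mathcal O_S)$. Let $\sigma$ act on
$X_*(\mathbf T)\otimes\mathcal O_0^\times$ through the second factor, so
$\alpha(\sigma(s))=\sigma(\alpha(s))$. Then
\[
\varphi\bigl(x_\alpha(a)s\bigr)=x_\alpha(\psi(a))\,\sigma(s)
\]
is an automorphism of $\Gamma$, because
$\psi(\alpha(s)a)=\sigma(\alpha(s))\psi(a)=\alpha(\sigma(s))\psi(a)$.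

\smallskip
\emph{The Reidemeister number.} Let $w=s^{q_0-1}\in T_1$. Then $\varphi_w$ acts on $E$ as
$\tau=\alpha(w)\psi$, and
\[
\tau^n=N(\alpha(w))\cdot(1\otimes\zeta^n)=1\otimes\zeta^n,
\]
since $N(\alpha(w))=N(\alpha(s))^{q_0-1}=1$ by Lemma \ref{lem:norm}(i). As
$0<n<p^m-1$, $\zeta^n\ne1$, so $1-\tau^n=1\otimes(1-\zeta^n)$ is bijective, and so is
$1-\tau$ by Lemma \ref{lem:tau}. Lemma \ref{lem:twist}(b) and Lemma \ref{lem:norm}(ii)
give $R(\varphi)=|T_1/\{s\sigma(s)^{-1}:s\in T_1\}|<\infty$.
\end{proof}

This construction does not carry over directly to higher rank: $\psi$ is additive and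
$\sigma$-semilinear, but in general not multiplicative, and nothing makes it compatible
with the commutator relations \eqref{eq:chev}.

\section{Many places of degree one}\label{sec:genus}

\begin{corollary}\label{cor:genus}
Let $K$ be a global function field with full constant field $\mathbb F_q$ and genus $g$,
and let $S$ consist of degree-one places, with $|S|>2g+2$ \textup{(}so
$|S|\ge3$\textup{)}. Then $(\star)$ holds if and only if some
$\sigma\in\mathrm{Aut}(K)$ permutes $S$ with $\langle\sigma\rangle$ transitive.
Consequently, if no such $\sigma$ exists, then for every $\mathbf G$ all $S$-arithmetic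
subgroups of $\mathbf B$ have $R_\infty$; if one exists, the conjecture fails for every
$\mathbf G$ of semisimple rank one.
\end{corollary}

\begin{proof}
``If'': take $K_0=K$. ``Only if'': let $K_0,\sigma$ be as in $(\star)$, let $F$ be the
constant field of $K_0$, let $p$ be the characteristic of $K$, and put
$K_1=K_0\mathbb F_q\subset K$. We show that $K_1$
is the image of $K$ under a power of Frobenius, and then transport $\sigma$ to $K$.

Let $v\in S$ and let $v_1$ be its restriction to $K_1$. By (1), $v$ is the only place of
$K$ over $v_1$. The residue field of $v$ is $\mathbb F_q$, and that of $v_1$ lies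
between $\mathbb F_q$ and it. So $v/v_1$ has residue degree $1$ and
$e(v|v_1)=[K:K_1]$. Let $K_s$ be the separable closure of $K_1$ in $K$, and let
$[K:K_s]=p^j$. Then $K^{p^j}\subset K_s$, and $[K:K^{p^j}]=p^j$ as the constant field
is perfect; so $K_s=K^{p^j}$. In particular $K_s\cong K$ has genus $g$ and constant
field $\mathbb F_q$. The extension $K_s/K_1$ is separable, of degree $d$ say, and
totally ramified at the $|S|$ distinct degree-one places of $K_s$ below $S$. There the
different exponent is at least $d-1$. Both fields have constant field $\mathbb F_q$, and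
the genus of $K_1$ is nonnegative, so the Hurwitz formula gives
\[
2g-2\ge-2d+|S|(d-1).
\]
If $d\ge2$, this yields $|S|\le2+\frac{2g}{d-1}\le2g+2$, a contradiction. So $d=1$ and
$K_1=K^{p^j}$.

Now $K_1$ is the constant field extension $K_0\otimes_F\mathbb F_q$. On the finite field
$F$, $\sigma$ is a power of Frobenius; together with the same power of Frobenius on
$\mathbb F_q$ it gives an extension $\sigma_1\in\mathrm{Aut}(K_1)$ of $\sigma$. By (1)
the places of $K_1$ below $S$ correspond bijectively to $S_0$ and to $S$, and they are
all the places above $S_0$. So $\sigma_1$ permutes them, and $\langle\sigma_1\rangle$ is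
transitive on them. Let
$\mathrm{Fr}(x)=x^p$, so that $\mathrm{Fr}^j:K\to K_1$ is an isomorphism. For a place
$v$ of $K$, $v\circ\mathrm{Fr}^{-j}$ is proportional to $v|_{K_1}$. Hence
$\mathrm{Fr}^{-j}\sigma_1\mathrm{Fr}^j\in\mathrm{Aut}(K)$ acts on the places of $K$ as
$\sigma_1$ acts on their restrictions to $K_1$, and so permutes $S$ transitively.

The consequences follow from Theorem \ref{thm:crit} and Proposition \ref{prop:fp}.
\end{proof}

\begin{example}
Let $K=\mathbb F_q(t)$, so $g=0$ and $\mathrm{Aut}(K)=\mathrm{P\Gamma L}_2(\mathbb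
F_q)$, and let $S\subset\mathbb P^1(\mathbb F_q)$.

(i) Let $|S|=3$. As $\mathrm{PGL}_2(\mathbb F_q)$ is $3$-transitive on
$\mathbb P^1(\mathbb F_q)$, some element permutes $S$ cyclically. So for every $q$ and
every such $S$ the conjecture fails for $\mathrm{SL}_2$, $\mathrm{PGL}_2$ and
$\mathrm{GL}_2$.

(ii) Let $q=7$ and $S=\{0,1,\infty,3\}$. Then, for every $\mathbf G$, all
$S$-arithmetic subgroups of $\mathbf B$ have $R_\infty$. Indeed
$\mathrm{Aut}(K)=\mathrm{PGL}_2(\mathbb F_7)$ preserves cross ratios. An element that
generates a transitive group on $S$ acts on $S$ as a $4$-cycle. Permutations of four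
points act on their cross ratio $\lambda$ through the quotient of the symmetric group by
Klein's four-group, which is the symmetric group on three letters. A $4$-cycle is odd and
maps to a transposition, so it acts as one of
\[
\lambda\mapsto\lambda^{-1},\qquad\lambda\mapsto1-\lambda,\qquad
\lambda\mapsto\frac\lambda{\lambda-1}.
\]
If it is induced by a projectivity, it fixes $\lambda$, and since
$\lambda\notin\{0,1,\infty\}$, this forces $\lambda\in\{-1,\frac12,2\}=\{6,4,2\}$. But
the cross ratios of the points of $S$, the values of $3$ under the six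
substitutions generated by these maps, are only $3$ and $5$: each of the three maps
interchanges $3$ and $5$ modulo $7$.
\end{example}

\begin{thebibliography}{9}

\bibitem{Bux} K.-U. Bux, \emph{Finiteness properties of soluble arithmetic groups over
global function fields}, Geom. Topol. \textbf{8} (2004).

\bibitem{OWR} \emph{Mathematisches Forschungsinstitut Oberwolfach},
\texttt{http://publications.mfo.de:80/\allowbreak bitstream/\allowbreak
handle/\allowbreak mfo/\allowbreak 3769/\allowbreak
OWR\_2020\_16.pdf?\allowbreak sequence=4\&\allowbreak isAllowed=y}.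

\end{thebibliography}

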